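\title{An infinite analytic maximal family of essentially orthogonal projections}

\begin{abstract}
Two projections on a separable Hilbert space are essentially orthogonal if their product is compact. Working in ZFC, we construct an uncountable maximal family of pairwise essentially orthogonal infinite-rank projections that is analytic in the strong operator topology, and a second such family that is closed and has Hilbert--Schmidt products. Thus the analogue for projections of Mathias' theorem on maximal almost disjoint families fails. We also show that every analytic maximal family is Borel. The construction rests on a sequence of almost orthogonal classes of unit vectors, each of which meets every block subspace of $\ell_2$.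
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The question}

Let $H$ be a separable infinite-dimensional complex Hilbert space, $\mathcal K(H)$ the ideal of compact operators, and $\mathcal P(H)$ the set of orthogonal projections on $H$. We give $\mathcal P(H)$ the strong operator topology, in which $P_n\to P$ means that $P_n\xi\to P\xi$ for every $\xi\in H$. This makes $\mathcal P(H)$ a Polish space, that is, a separable completely metrizable space. A subset of a Polish space is \emph{analytic} if it is a continuous image of a Borel subset of some Polish space.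

Projections $P,Q$ are \emph{essentially orthogonal} if $PQ\in\mathcal K(H)$; the relation is symmetric because $QP=(PQ)^*$. A family $\mathcal A$ of infinite-rank projections is \emph{essentially orthogonal} if any two distinct members are, and it is a \emph{maximal essentially orthogonal family}, or \emph{meo family}, if moreover no infinite-rank projection $R\notin\mathcal A$ is essentially orthogonal to every member of $\mathcal A$. A projection is compact exactly when it has finite rank, so an infinite-rank projection is never essentially orthogonal to itself. Hence an essentially orthogonal family is meo if and only if no infinite-rank projection at all is essentially orthogonal to all of its members.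

The model for this notion is combinatorial. Infinite sets $A,B\subseteq\omega=\{0,1,2,\dots\}$ are \emph{almost disjoint} if $A\cap B$ is finite, and a \emph{mad family} is a maximal family of pairwise almost disjoint infinite subsets of $\omega$. Fix an orthonormal basis $(e_r)_{r\in\omega}$ of $H$ and let $P_A$ be the projection onto the closed span of $\{e_r:r\in A\}$. Then $P_AP_B=P_{A\cap B}$, so on these diagonal projections essential orthogonality is almost disjointness.

The simplest cases run parallel to the combinatorial ones. There are finite meo families: $\{I\}$, or $\{P,I-P\}$ with both ranks infinite, since $R=RP+R(I-P)$. There are infinite ones: apply Zorn's lemma to the diagonal projections of a partition of $\omega$ into infinitely many infinite sets. And no meo family is countably infinite. Indeed, given distinct pairwise essentially orthogonal $P_1,P_2,\dots$ of infinite rank, choose orthonormal vectors $\xi_q$ in the range of $P_q$ with $\|P_i\xi_q\|\le 2^{-q}$ for $i<q$; this is possible because the compact operator $P_iP_q$ sends orthonormal sequences to null sequences. The projection $R$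 onto the closed span of the $\xi_q$ has infinite rank, and $\sum_q\|P_i\xi_q\|^2<\infty$ makes every $P_iR$ compact.

So an infinite meo family is uncountable, and Zorn's lemma produces one without describing it. For subsets of $\omega$, Mathias' theorem says that no simple description exists: there is no infinite analytic mad family. The question posed in \cite{source} is whether there is an infinite analytic meo family; it is to be answered in ZFC, or in ZFC together with consequences of PFA such as OCA, MA or $2^{\aleph_0}=\aleph_2$. The analogy suggests that no such family exists. The answer is the opposite, and it needs no hypothesis beyond ZFC.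

\begin{theorem}[ZFC]\label{thm:main}
There is an uncountable meo family $\mathcal A\subseteq\mathcal P(H)$ which is a continuous image of a closed subset of $\omega^\omega$; in particular, it is analytic.
\end{theorem}

\begin{theorem}[ZFC]\label{thm:closed}
\begin{enumerate}
\item[(a)] There is a meo family of size $2^{\aleph_0}$ which is closed in $\mathcal P(H)$ and any two distinct members of which have Hilbert--Schmidt product.
\item[(b)] Every analytic meo family is Borel.
\end{enumerate}
\end{theorem}

\subsection*{The idea: coding initial segments}

The idea is visible in an attempt to build a definable mad family. Suppose that $\omega$ contained pairwise disjoint sets $D_1,D_2,\dots$, each of which meets every infinite subset of $\omega$. Fix an injection $\sigma$ from finite sequences of natural numbers to positive integers, and call a sequence $x_1<x_2<\cdots$ \emph{coded} if $x_{l+1}\in D_{\sigma(x_1,\dots,x_l)}$ for all $l\ge0$. Thus the class of each term records everything that came before it.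

If two coded sequences $x,x'$ first differ at position $l$, then for $i,j>l$ the initial segments $(x_1,\dots,x_{i-1})$ and $(x'_1,\dots,x'_{j-1})$ are different. So $x_i$ and $x'_j$ lie in different classes and $x_i\ne x'_j$: the two sets are almost disjoint. On the other hand, every infinite set contains a coded sequence, chosen term by term. The coded sequences form a closed subset of $\omega^\omega$, and the sets they enumerate form a mad family.

In $\omega$ this construction is vacuous: a set that meets every infinite set is cofinite, and two cofinite sets are not disjoint. In Hilbert space it is not. Replace points by unit vectors, infinite sets by subspaces spanned by block sequences, and ``disjoint'' by ``almost orthogonal''. Then classes $D_1,D_2,\dots$ of the required kind exist. This is a phenomenon of Odell--Schlumprecht type, and we prove what we need of it from scratch.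

Two things then remain to be done. Almost orthogonality comes with errors, and the errors can add up; we therefore keep only those coded sequences that pass a test against the sequences accepted earlier (Section~\ref{sec:tree}). The thinned tree might no longer be maximal; a Ramsey argument shows that it is (Section~\ref{sec:key}). Section~\ref{sec:classes} states the properties of the classes, Section~\ref{sec:proofs} proves the two theorems, and Section~\ref{sec:construction}, which can be read directly after Section~\ref{sec:classes}, constructs the classes.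

\section{Block sequences and almost orthogonal classes}\label{sec:classes}

\subsection{Conventions}

From now on $H=\ell_2(\omega)$ with its standard basis $(e_r)_{r\in\omega}$ and norm $\|\cdot\|$, and $c_{00}$ is the space of finitely supported vectors. For $0\ne v\in c_{00}$ the \emph{range} of $v$ is the interval $\operatorname{ran}v=[\min\operatorname{supp}v,\max\operatorname{supp}v]$ of $\omega$. We write $u<v$ if $\max\operatorname{supp}u<\min\operatorname{supp}v$, or if one of $u,v$ is $0$. A finite or infinite sequence with $u_i<u_j$ for all $i<j$ is called \emph{successive}, or a \emph{block sequence}, and is written $u_1<u_2<\cdots$. A block sequence of unit vectors is orthonormal. Moduli, products, quotients, roots and logarithms of vectors are taken coordinatewise.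

Let $V$ be the countable set of unit vectors in $c_{00}$ with algebraic coordinates. We use two properties of $V$. If $v_1<\dots<v_N$ are in $V$, then $N^{-1/2}\sum_i v_i\in V$. And for nonempty $I\subseteq\omega$, the vectors of $V$ supported in $I$ are dense in the unit sphere of $\overline{\operatorname{span}}\{e_r:r\in I\}$, because normalizing a nonzero vector of $c_{00}$ with Gaussian rational coordinates gives a member of $V$. A \emph{block subspace} is the closed span $Y$ of an infinite block sequence in $V$, and $P_Y$ is the projection onto it.

We recall two facts about operators. A compact operator maps orthonormal sequences to sequences that tend to $0$ in norm. An operator $T$ is \emph{Hilbert--Schmidt} if $\|T\|_{HS}^2=\sum_j\|T\xi_j\|^2<\infty$ for one, equivalently every, orthonormal basis $(\xi_j)$, and such operators are compact. If $P,Q$ are the projections onto the closed spans of orthonormal sequences $(x_i)$, $(x'_j)$, then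
\begin{equation}\label{eq:hs}
\|PQ\|_{HS}^2=\sum_j\|Px'_j\|^2=\sum_{i,j}|\langle x_i,x'_j\rangle|^2 .
\end{equation}

Modulo compact operators, every infinite-rank projection dominates the projection onto a block subspace. We state this with an additional summand $H'$, which is needed only for Theorem~\ref{thm:closed}(a).

\begin{lemma}\label{lem:block}
Let $H'$ be a separable Hilbert space, possibly $\{0\}$, identify $H$ with $H\oplus0\subseteq H\oplus H'$, and let $E'=0\oplus I_{H'}$. Let $R$ be an infinite-rank projection on $H\oplus H'$ such that $E'R$ is compact. Then there is a block subspace $Y\subseteq H$ such that $TP_Y$ is compact for every bounded operator $T$ on $H\oplus H'$ with $TR$ compact.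
\end{lemma}

\begin{proof}
We choose inductively orthonormal vectors $r_q$ in the range of $R$ and a block sequence $(y_q)_{q\in\omega}$ in $V$ with $\|y_q-r_q\|\le2^{-q}$. At step $q$ let $m=\max\operatorname{supp}y_{q-1}$ (and $m=-1$ if $q=0$). The vectors in the range of $R$ that are orthogonal to $r_0,\dots,r_{q-1}$ and to $e_0,\dots,e_m$ form an infinite-dimensional subspace. Along an orthonormal sequence in it, $\|E'r\|=\|E'Rr\|$ tends to $0$, so it contains a unit vector $r_q$ with $\|E'r_q\|\le2^{-q-2}$. The vector $r'=r_q-E'r_q\in H$ is supported in $(m,\infty)$, and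
\[
\bigl\|r_q-r'/\|r'\|\bigr\|\le\|r_q-r'\|+(1-\|r'\|)\le2\|E'r_q\|\le2^{-q-1}.
\]
Take $y_q\in V$ supported in $(m,\infty)$ within $2^{-q-1}$ of $r'/\|r'\|$.

Let $Y=\overline{\operatorname{span}}\{y_q\}$ and let $W$ be the operator with $Wy_q=r_q$ and $W=0$ on $Y^\perp$; it is bounded because both sequences are orthonormal. Then $RW=W$, and $P_Y-W$ is Hilbert--Schmidt because $\sum_q\|y_q-r_q\|^2<\infty$. If $TR$ is compact, so is $TP_Y=TRW+T(P_Y-W)$.
\end{proof}

\subsection{The classes}

The classes depend on two fast-growing sequences. Put $n_0=1$, $w_1=2^{40}$ and, for $k\ge1$, writing $w_k=2^{a_k}$,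
\begin{equation}\label{eq:param}
n_k=w_k(2n_{k-1})^{a_k},\qquad w_{k+1}=n_k^2 .
\end{equation}
All these numbers are powers of $2$ and all $a_k$ are even. Moreover
\begin{equation}\label{eq:growth}
n_k\ge w_k2^{a_k}=w_k^2,\qquad w_{k+1}\ge w_k^4 ,
\end{equation}
and $w_k^{1/2}$ is an integer dividing $n_k$. The exact form of \eqref{eq:param} matters only in Section~\ref{sec:construction}. Let $\varepsilon_k=4w_k^{-1/2}$.

\begin{proposition}\label{prop:classes}
There are sets $D_k\subseteq V$, $k\ge1$, with the following properties.
\begin{enumerate}
\item[(D1)] If $v\in D_k$, $v'\in D_j$ and $j\ne k$, then $|\langle v,v'\rangle|\le\varepsilon_{\min(j,k)}$.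
\item[(D2)] If $v\in D_k$, then $\|v\|_\infty\le2w_k^{-1/2}$.
\item[(D3)] For every infinite block sequence $(y_q)$ in $V$ and every $k$ there is an infinite block sequence $a_1<a_2<\cdots$ in $V\cap\operatorname{span}\{y_q\}$ such that $n_k^{-1/2}\sum_{l\in F}a_l\in D_k$ whenever $|F|=n_k$.
\end{enumerate}
\end{proposition}

Property (D3) implies that every block subspace contains members of $D_k$ supported arbitrarily far out. It says more: the $n_k$ pieces may be selected from $(a_l)$ at will. This freedom is what the Ramsey argument of Section~\ref{sec:key} exploits. Property (D2) is used only to show that the family is infinite. In Sections~\ref{sec:tree}--\ref{sec:proofs} we fix classes as in Proposition~\ref{prop:classes}.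

\section{The tree}\label{sec:tree}

Elements of $V^{<\omega}$, the finite sequences in $V$, are called \emph{nodes}. We write $s\le s'$ if $s$ is an initial segment of $s'$, and $s^{\frown}v$ for $s$ followed by $v$. For a nonempty node $s=(x_1,\dots,x_l)$ let $z_s=x_l$ be its last vector and $h(s)=\max\operatorname{supp}x_l$ its \emph{height}; put $h(\emptyset)=-1$. Fix an injection $\sigma\colon V^{<\omega}\to\{1,2,\dots\}$ with $\sigma(s)<\sigma(s')$ whenever $s<s'$. For example, enumerate $V=\{v_1,v_2,\dots\}$ and let $\sigma(v_{i_1},\dots,v_{i_l})=\prod_{j\le l}\pi_j^{i_j}$, where $\pi_j$ is the $j$-th prime and $\sigma(\emptyset)=1$. The number $\sigma(s)$ is the \emph{code} of $s$.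

\subsection{Why coding alone is not enough}

Copy the construction of the introduction: call an infinite block sequence $x$ in $V$ coded if $x_{l+1}\in D_{\sigma(x_1,\dots,x_l)}$ for all $l\ge0$. By (D3) every block subspace contains a coded sequence. But this applies to the subspace spanned by $x'_2,x'_3,\dots$ for a coded sequence $x'$, and it yields a coded sequence $x$ whose closed span is an infinite-dimensional proper subspace of the closed span of $x'$. The two projections are as far from essentially orthogonal as possible.

There is no conflict with (D1). A vector $x_i$ in a class $D_m$ may have a long support, spread over very many vectors $x'_j$ from classes with larger index. Each inner product is at most $\varepsilon_m$, but the sum of their squares can be $1$. This is the only danger, and it suggests the cure. Of the vectors $x'_j$ whose support ends at or after the end of the support of $x_i$, only the first can overlap $x_i$, and (D1) takes care of it. The others end before $x_i$ does. So if we decide which nodes to accept by recursion on the height, these vectors are known when $x_i$ comes up for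 decision, and we can reject $x_i$ if it is too close to their span.

\subsection{Definition of the tree}

A \emph{path} is a sequence $t=(t_0,\dots,t_d)$, $d\ge0$, of nodes such that $t_i=t_{i-1}{}^{\frown}z_{t_i}$ for $1\le i\le d$. Its \emph{end} is $\operatorname{end}(t)=t_d$. One should picture the vector $z_{t_i}$ as sitting on the edge from $t_{i-1}$ to $t_i$; a path with $d+1$ nodes carries $d$ vectors. Let $H_t=\operatorname{span}\{z_{t_1},\dots,z_{t_d}\}$ and let $P_t$ be the projection onto $H_t$. The path is \emph{above $k$} if $\sigma(t_0)>k$; then all its nodes have codes greater than $k$. Put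
\[
\theta_k=6w_k^{-1/4}\quad(k\ge1),\qquad\kappa_k^2=4\sum_{m>k}\theta_m^2\quad(k\ge0).
\]
Then $\varepsilon_k\le\theta_k$ and $\kappa_0<\infty$. Since $w_{m+1}^{-1/2}\le\frac12w_m^{-1/2}$ and $w_k\ge1152$, we have for $k\ge1$
\begin{equation}\label{eq:kappa}
\kappa_k^2=144\sum_{m>k}w_m^{-1/2}\le288\,w_{k+1}^{-1/2}\le288\,w_k^{-2}\le\tfrac14w_k^{-1}.
\end{equation}

\begin{definition}\label{def:tree}
The set $\mathcal T\subseteq V^{<\omega}$ is defined by recursion on the height. The empty node is in $\mathcal T$, and $s^{\frown}v\in\mathcal T$ if and only if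
\begin{enumerate}
\item[(T1)] $h(s)<\min\operatorname{supp}v$ and $s\in\mathcal T$;
\item[(T2)] $v\in D_{\sigma(s)}$;
\item[(T3)] $\|P_tv\|\le\theta_{\sigma(s)}$ for every path $t$ above $\sigma(s)$ all of whose nodes belong to $\mathcal T$ and have height less than $\max\operatorname{supp}v$.
\end{enumerate}
\end{definition}

The recursion is legitimate, since (T1) and (T3) refer only to members of $\mathcal T$ of height less than $h(s^{\frown}v)=\max\operatorname{supp}v$. By (T1), $\mathcal T$ is closed under initial segments, the height increases strictly along chains in $\mathcal T$, and the vectors on a path in $\mathcal T$ are successive, hence orthonormal. Let $[\mathcal T]$ be the set of \emph{branches}: sequences $x=(x_1,x_2,\dots)\in V^\omega$ all of whose initial segments $x|i=(x_1,\dots,x_i)$ are in $\mathcal T$. For a branch $x$ let $P_x$ be the infinite-rank projection onto $\overline{\operatorname{span}}\{x_i\}$, and put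
\[
\mathcal A=\{P_x:x\in[\mathcal T]\}.
\]

\subsection{Essential orthogonality}

Two edges that leave the same node carry vectors of the same class, and nothing controls their inner product. Paths without a common node contain no such pair of edges, and for them (T3) does what it was designed to do.

\begin{lemma}\label{lem:disjoint}
Let $k\ge0$ and let $t,t'$ be paths in $\mathcal T$ above $k$ with no common node. Then $\sum_{i,j\ge1}|\langle z_{t_i},z_{t'_j}\rangle|^2\le\kappa_k^2$. Consequently $|\langle u,u'\rangle|\le\kappa_k$ for unit vectors $u\in H_t$, $u'\in H_{t'}$.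
\end{lemma}

\begin{proof}
For $i,j\ge1$ put $m_i=\sigma(t_{i-1})$ and $m'_j=\sigma(t'_{j-1})$, so that $z_{t_i}\in D_{m_i}$ and $z_{t'_j}\in D_{m'_j}$. Both sequences are strictly increasing and greater than $k$, and $m_i\ne m'_j$ because $t_{i-1}\ne t'_{j-1}$ and $\sigma$ is injective. We charge each pair $(i,j)$ to the index with the smaller code.

Fix $i$ and let $J=\{j\ge1:m'_j>m_i\}$. If $J$ is nonempty, it is a final segment $\{j_0,j_0+1,\dots\}$ of the indices. The $j\in J$ with $h(t'_j)<h(t_i)$ form an initial segment $\{j_0,\dots,j_1\}$ of $J$, possibly empty. If it is nonempty, the path $(t'_{j_0-1},\dots,t'_{j_1})$ is above $m_i$, since $\sigma(t'_{j_0-1})=m'_{j_0}$, and its nodes have height less than $h(t_i)$. So (T3) for the node $t_i$ gives $\sum_{j_0\le j\le j_1}|\langle z_{t_i},z_{t'_j}\rangle|^2\le\theta_{m_i}^2$. Among the $j\in J$ with $h(t'_j)\ge h(t_i)$, every $j$ after the first has $\min\operatorname{supp}z_{t'_j}>h(t'_{j-1})\ge h(t_i)$, so its inner product with $z_{t_i}$ vanishes; the first contributes at most $\varepsilon_{m_i}^2$ by (D1). Hence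
\[
\sum_{j\in J}|\langle z_{t_i},z_{t'_j}\rangle|^2\le\theta_{m_i}^2+\varepsilon_{m_i}^2\le2\theta_{m_i}^2 .
\]
Summing over $i$, the pairs with $m_i<m'_j$ contribute at most $2\sum_{m>k}\theta_m^2$. Exchanging the roles of $t$ and $t'$ gives the same bound for the pairs with $m'_j<m_i$, and the total is at most $\kappa_k^2$. For the last assertion write $u=\sum_i\lambda_iz_{t_i}$, $u'=\sum_j\mu_jz_{t'_j}$ and apply the Cauchy--Schwarz inequality to $\langle u,u'\rangle=\sum_{i,j}\lambda_i\overline{\mu_j}\langle z_{t_i},z_{t'_j}\rangle$, using $\sum_{i,j}|\lambda_i|^2|\mu_j|^2=1$.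
\end{proof}

\begin{proposition}\label{prop:hs}
If $x\ne x'$ are branches of $\mathcal T$, then $P_xP_{x'}$ is Hilbert--Schmidt. In particular $P_x\ne P_{x'}$, and $\mathcal A$ is essentially orthogonal.
\end{proposition}

\begin{proof}
Let $l$ be least with $x_l\ne x'_l$. For each $n$ the paths $(x|l,\dots,x|(l+n))$ and $(x'|l,\dots,x'|(l+n))$ have no common node. Lemma~\ref{lem:disjoint} with $k=0$ gives $\sum_{i,j>l}|\langle x_i,x'_j\rangle|^2\le\kappa_0^2$ as $n\to\infty$. By Bessel's inequality each row $i\le l$ and each column $j\le l$ contributes at most $1$. So $\|P_xP_{x'}\|_{HS}^2\le\kappa_0^2+2l$ by \eqref{eq:hs}.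
\end{proof}

\section{Meeting the test inside a block subspace}\label{sec:key}

To prove maximality we suppose that a block subspace $Y$ is essentially orthogonal to all branches and build a branch inside $Y$. Conditions (T1) and (T2) can be met in any block subspace. The next lemma says that (T3) can be met in $Y$, even against all paths of $\mathcal T$, of any height.

\begin{lemma}\label{lem:key}
Let $Y$ be a block subspace such that $P_xP_Y$ is compact for all $x\in[\mathcal T]$. Then for every $k\ge1$ and every integer $M$ there is $v\in D_k\cap Y$ with $\min\operatorname{supp}v>M$ and $\|P_tv\|\le\theta_k$ for every path $t$ in $\mathcal T$ above $k$.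
\end{lemma}

The hypothesis cannot be dropped. If $Y$ is the closed span of a branch $x$ and $M=h(x|l)$ with $\sigma(x|l)>k$, then every candidate $v$ lies in $H_t$ for some path $t=(x|l,\dots,x|l')$ above $k$, and $\|P_tv\|=1>\theta_k$.

The difficulty is uniformity. The hypothesis says that each single branch is eventually small on a given orthonormal sequence in $Y$, while we need one vector that is small on all paths at once. We take $v=p^{-1/2}\sum_{\alpha\in F}A_\alpha$, an average of $p$ successive pieces. A path that is close to only one of the pieces captures about $1/p$ of $\|v\|^2$. So we look for $p$ pieces no two of which are close to a common path. If there were none, we would like to find one branch close to infinitely many pieces. The tree is infinitely branching, so K\"onig's lemma does not give this. Its place is taken by Lemma~\ref{lem:disjoint}: a unit vector cannot be close to many almost orthogonal subspaces, so the paths close to a given piece all pass through a finite set of nodes.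

\begin{proof}[Proof of Lemma~\ref{lem:key}]
Write $p=w_k^{1/2}$, $\tau=w_k^{-1/4}$ and $\kappa=\kappa_k$. By \eqref{eq:kappa}, $\kappa\le\tau^2/2$.

\emph{Step 1: the pieces.} Take $(a_l)$ from (D3) for the block sequence spanning $Y$. Cut $(a_l)$ into consecutive groups of size $n_k/p$, let $A_\alpha$ be $(n_k/p)^{-1/2}$ times the sum of the $\alpha$-th group, $\alpha=1,2,\dots$, and let $I_\alpha=\operatorname{ran}A_\alpha$. Then $p^{-1/2}\sum_{\alpha\in F}A_\alpha\in D_k\cap Y$ whenever $|F|=p$. The $A_\alpha$ are orthonormal in $Y$, so by hypothesis
\begin{equation}\label{eq:null}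
\|P_xA_\alpha\|=\|P_xP_YA_\alpha\|\to0\qquad\text{for every }x\in[\mathcal T].
\end{equation}
Call a path $t=(t_0,\dots,t_d)$ in $\mathcal T$ \emph{$\alpha$-heavy} if it is above $k$, $d\ge1$, $\operatorname{ran}z_{t_i}\subseteq I_\alpha$ for $1\le i\le d$, and $\|P_tA_\alpha\|\ge\tau$. Call $\alpha<\beta$ \emph{linked} if there are an $\alpha$-heavy path $t$, a $\beta$-heavy path $t'$ and a node $s\in\mathcal T$ with $\operatorname{end}(t)\le s$ and $\operatorname{end}(t')\le s$. For any such $t,t',s$,
\begin{equation}\label{eq:order}
\operatorname{end}(t)\le t'_0 .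
\end{equation}
Indeed, $h(\operatorname{end}(t))\le\max I_\alpha<\min I_\beta\le h(t'_1)$. Both nodes are initial segments of $s$, and the height increases strictly along these, so $\operatorname{end}(t)$ is a proper initial segment of $t'_1$, hence an initial segment of $t'_0$.

\emph{Step 2: few disjoint heavy paths.} Let $t^1,\dots,t^q$ be $\alpha$-heavy paths, no two with a common node, and let $u_b=P_{t^b}A_\alpha/\|P_{t^b}A_\alpha\|$. Then $\langle A_\alpha,u_b\rangle=\|P_{t^b}A_\alpha\|\ge\tau$, and by Lemma~\ref{lem:disjoint}
\[
q\tau\le\Bigl\langle A_\alpha,\sum_bu_b\Bigr\rangle\le\Bigl\|\sum_bu_b\Bigr\|\le(q+q^2\kappa)^{1/2}.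
\]
So $q\le1/(\tau^2-\kappa)\le2/\tau^2=2p$. For each $\alpha$ we can therefore fix a maximal family $t^{\alpha,1},\dots,t^{\alpha,q_\alpha}$ of $\alpha$-heavy paths without common nodes, with $q_\alpha\le2p$. Let $\Lambda_\alpha$ be the finite set of all their nodes. By maximality every $\alpha$-heavy path shares a node with some $t^{\alpha,b}$.

\emph{Step 3: there is a set $F$ of $p$ indices, no two of them linked, with $\min I_\alpha>M$ for $\alpha\in F$.} We color pairs $\alpha<\beta$. An unlinked pair gets the color $*$. For a linked pair fix witnesses $t=t(\alpha,\beta)$ and $t'$. The path $t'$ shares a node $\lambda'$ with some $t^{\beta,b}$, and by \eqref{eq:order}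
\begin{equation}\label{eq:below}
\operatorname{end}t(\alpha,\beta)\le t'_0\le\lambda'\le\operatorname{end}(t^{\beta,b}).
\end{equation}
The path $t(\alpha,\beta)$ has a node $\lambda\in\Lambda_\alpha$. Give the pair the color $(b,\lambda)\in\{1,\dots,2p\}\times\Lambda_\alpha$. For fixed $\alpha$ only finitely many colors occur, so we can argue as in the proof of Ramsey's theorem. Let $N_0=\{\alpha:\min I_\alpha>M\}$; given an infinite set $N_{i-1}$, let $\alpha_i=\min N_{i-1}$ and let $N_i\subseteq N_{i-1}\setminus\{\alpha_i\}$ be an infinite set such that all pairs $(\alpha_i,\beta)$ with $\beta\in N_i$ have the same color $c_i$. Then $(\alpha_i,\alpha_j)$ has color $c_i$ for all $i<j$. If $c_i=*$ for $p$ values of $i$, the corresponding $\alpha_i$ form the required set $F$.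

Otherwise some $b\le2p$ is the first coordinate of infinitely many $c_i$. This gives an infinite set $\Gamma$ of indices and nodes $\lambda_\alpha$, $\alpha\in\Gamma$, such that for all $\alpha<\gamma$ in $\Gamma$ the $\alpha$-heavy path $t(\alpha,\gamma)$ passes through $\lambda_\alpha$ and, by \eqref{eq:below}, ends below the node $s_\gamma=\operatorname{end}(t^{\gamma,b})$, which does not depend on $\alpha$. For $\alpha<\beta<\gamma$ in $\Gamma$, both $t(\alpha,\gamma)$ and $t(\beta,\gamma)$ end below $s_\gamma$, so \eqref{eq:order} gives
\begin{equation}\label{eq:chain}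
\lambda_\alpha\le\operatorname{end}t(\alpha,\gamma)\le t(\beta,\gamma)_0\le\lambda_\beta .
\end{equation}
Thus the $\lambda_\alpha$ form an increasing chain in $\mathcal T$. It is infinite, because \eqref{eq:chain} gives $h(\lambda_\beta)\ge h(\operatorname{end}t(\alpha,\gamma))\ge\min I_\alpha$, which is unbounded. Its union is a branch $x$. For every $\alpha\in\Gamma$ choose $\beta<\gamma$ in $\Gamma$ greater than $\alpha$. By \eqref{eq:chain} all nodes of $t(\alpha,\gamma)$ are initial segments of $x$, so $\|P_xA_\alpha\|\ge\|P_{t(\alpha,\gamma)}A_\alpha\|\ge\tau$. This contradicts \eqref{eq:null}.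

\emph{Step 4: the estimate.} Put $v=p^{-1/2}\sum_{\alpha\in F}A_\alpha\in D_k\cap Y$; then $\min\operatorname{supp}v>M$. Let $t=(t_0,\dots,t_d)$ be a path in $\mathcal T$ above $k$, so that $\|P_tv\|^2=\sum_{i\ge1}|\langle v,z_{t_i}\rangle|^2$. We split the sum according to the position of $\operatorname{ran}z_{t_i}$.

\emph{Vectors inside a piece.} For $\alpha\in F$, the $i\ge1$ with $\operatorname{ran}z_{t_i}\subseteq I_\alpha$ are consecutive, say $i=c,\dots,c'$, if there are any. For them $\langle v,z_{t_i}\rangle=p^{-1/2}\langle A_\alpha,z_{t_i}\rangle$, so they contribute $p^{-1}\|P_{t^\alpha}A_\alpha\|^2$, where $t^\alpha=(t_{c-1},\dots,t_{c'})$ is again above $k$. The norm $\|P_{t^\alpha}A_\alpha\|$ is at most $1$, and it is at least $\tau$ for at most one $\alpha\in F$, since two such indices would be linked through $s=\operatorname{end}(t)$. The total contribution is at most $p^{-1}(1+p\tau^2)=p^{-1}+\tau^2$.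

\emph{The other vectors.} Suppose $\langle v,z_{t_i}\rangle\ne0$ and $\operatorname{ran}z_{t_i}$ lies in no $I_\alpha$, $\alpha\in F$. Then the interval $\operatorname{ran}z_{t_i}$ meets some $I_\alpha$ without being contained in it, so it contains $\min I_\alpha$ or $\max I_\alpha$. The ranges are disjoint, so there are at most $2p$ such $i$. Each contributes at most $\varepsilon_k^2$ by (D1), since $v\in D_k$, $z_{t_i}\in D_{\sigma(t_{i-1})}$ and $\sigma(t_{i-1})>k$.

Altogether
\[
\|P_tv\|^2\le p^{-1}+\tau^2+2p\,\varepsilon_k^2=(1+1+32)\,w_k^{-1/2}\le36\,w_k^{-1/2}=\theta_k^2.\qedhere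
\]
\end{proof}

The last line explains the grouping in Step 1. The term $p^{-1}$ asks for many pieces, while the term $2p\varepsilon_k^2=32p/w_k$ asks for far fewer than $w_k$ of them. The $n_k\ge w_k^2$ vectors $a_l$ are too many to serve as pieces themselves, and $p=w_k^{1/2}$ balances the two terms.

\begin{proposition}\label{prop:max}
For every block subspace $Y$ there is $x\in[\mathcal T]$ such that $P_xP_Y$ is not compact.
\end{proposition}

\begin{proof}
Suppose that $P_xP_Y$ is compact for all $x\in[\mathcal T]$. Build nodes $s_0=\emptyset<s_1<s_2<\cdots$ in $\mathcal T$ with all vectors in $Y$: given $s_l$, apply Lemma~\ref{lem:key} with $k=\sigma(s_l)$ and $M=h(s_l)$ to get $v$, and let $s_{l+1}=s_l{}^{\frown}v$. Conditions (T1)--(T3) hold, so $s_{l+1}\in\mathcal T$. The union of the $s_l$ is a branch $x$ with $P_xP_Y=P_x$, which is not compact.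
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The family $\mathcal A$ is essentially orthogonal by Proposition~\ref{prop:hs}.

\emph{Maximality.} Let $R$ be an infinite-rank projection with $P_xR$ compact for all $x\in[\mathcal T]$. Lemma~\ref{lem:block} with $H'=\{0\}$ gives a block subspace $Y$ with $P_xP_Y$ compact for all $x$, contrary to Proposition~\ref{prop:max}. So $\mathcal A$ is meo, and in particular nonempty.

\emph{Uncountability.} For every branch $x$ we have $\|P_xe_r\|\to0$ as $r\to\infty$. Indeed, at most one $x_j$ has $r$ in its support. If there is none, $P_xe_r=0$. Otherwise $\|P_xe_r\|=|x_j(r)|\le2w_m^{-1/2}$ with $m=\sigma(x|(j-1))$, by (T2) and (D2); and $j>l$ as soon as $r>h(x|l)$, so $m\to\infty$ with $r$. Now the diagonal argument of the introduction can be run on basis vectors, and in this form it excludes finite families as well. If $\mathcal A=\{P_1,P_2,\dots\}$, with repetitions allowed, choose $r_1<r_2<\cdots$ with $\|P_ie_{r_q}\|\le2^{-q}$ for $i\le q$. The projection $R$ onto $\overline{\operatorname{span}}\{e_{r_q}\}$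 has infinite rank and every $P_iR$ is Hilbert--Schmidt, contrary to maximality.

\emph{Analyticity.} Give $V$ the discrete topology, so that $V^\omega$ is homeomorphic to $\omega^\omega$. The set $[\mathcal T]$ is closed in $V^\omega$, since a sequence outside $[\mathcal T]$ has an initial segment outside $\mathcal T$. The map $x\mapsto P_x$ is continuous into the strong operator topology. For if $\xi\in\operatorname{span}\{e_0,\dots,e_m\}$, then $P_x\xi=\sum_i\langle\xi,x_i\rangle x_i$ depends only on $x_1,\dots,x_{m+1}$, because $\min\operatorname{supp}x_i\ge i-1$; such $\xi$ are dense in $H$, and $\|P_x\|\le1$. So $\mathcal A$ is a continuous image of a closed subset of $\omega^\omega$.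
\end{proof}

The set $[\mathcal T]$ is closed but need not be compact, and a convergent sequence $P_{x^m}$ need not come from a convergent sequence of branches: if $\min\operatorname{supp}x^m_1\to\infty$, then $P_{x^m}\to0$ strongly. To obtain a closed family we attach to $P_x$ a rank-one projection from which $x$ can be read off continuously. It lives on an additional space $H'$, and the projection onto $H'$ is added to the family to restore maximality.

\begin{proof}[Proof of Theorem~\ref{thm:closed}(a)]
Let $H'$ be a Hilbert space with orthonormal basis $\{f_s:s\in\mathcal T\}$. The set $\mathcal T$ is countable, and infinite because it has a branch. So $H'$ and $H\oplus H'$ are separable and infinite-dimensional, and we may work on $H\oplus H'\cong H$. For $x\in[\mathcal T]$ let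
\[
q_x=\frac1{\sqrt2}\Bigl(f_\emptyset+\sum_{i\ge1}2^{-i/2}f_{x|i}\Bigr),
\]
a unit vector, and let $[q_x]$ be the projection onto $\mathbb Cq_x$. Comparing coordinates gives, for $i\ge1$,
\begin{equation}\label{eq:marker}
\|q_x-q_{x'}\|^2\le\sum_{j>i}2^{-j}=2^{-i}\ \text{ if }x|i=x'|i,\qquad\|q_x-q_{x'}\|^2\ge2^{-i}\ \text{ if }x|i\ne x'|i;
\end{equation}
in both cases a level $j$ with $x|j\ne x'|j$ contributes exactly $2\cdot\frac12\cdot2^{-j}$ and the other levels contribute nothing. Put $E'=0\oplus I_{H'}$ and
\[
\mathcal A'=\{P_x\oplus[q_x]:x\in[\mathcal T]\}\cup\{E'\}.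
\]
All members have infinite rank.

\emph{Products.} For $x\ne x'$ the product $P_xP_{x'}\oplus[q_x][q_{x'}]$ is Hilbert--Schmidt by Proposition~\ref{prop:hs}, the second summand having rank at most one. The product $(P_x\oplus[q_x])E'=0\oplus[q_x]$ has rank one.

\emph{Maximality.} Let $R$ have infinite rank and be essentially orthogonal to all members of $\mathcal A'$. Then $E'R$ is compact, and so is $(P_x\oplus0)R=(P_x\oplus[q_x])R-(0\oplus[q_x])R$ for each branch $x$. Lemma~\ref{lem:block} gives a block subspace $Y\subseteq H$ with $P_xP_Y$ compact for all $x$, contrary to Proposition~\ref{prop:max}.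

\emph{Closedness.} The space $\mathcal P(H\oplus H')$ is metrizable, so it suffices to consider a sequence $P_{x^m}\oplus[q_{x^m}]$ converging strongly to some $P$. Applying it to $0\oplus f_\emptyset$ shows that $[q_{x^m}]f_\emptyset=\langle f_\emptyset,q_{x^m}\rangle q_{x^m}=2^{-1/2}q_{x^m}$ converges in norm. By the second half of \eqref{eq:marker}, $x^m|i$ is eventually constant for each $i$. So $x^m\to x$ for some $x$ in the closed set $[\mathcal T]$. The map $x\mapsto P_x$ is strongly continuous, and $x\mapsto q_x$ is norm continuous by the first half of \eqref{eq:marker}. Hence $P=P_x\oplus[q_x]\in\mathcal A'$.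

\emph{Size.} The family $\mathcal A'$ is uncountable because $\mathcal A$ is, and an uncountable closed subset of a Polish space has cardinality $2^{\aleph_0}$.
\end{proof}

For part (b) we recall that Borel sets are analytic; that analytic sets are closed under finite unions, finite intersections, finite products and continuous images; and Souslin's theorem: a subset of a Polish space is Borel if both it and its complement are analytic.

\begin{proof}[Proof of Theorem~\ref{thm:closed}(b)]
Let $\mathcal A$ be any analytic meo family. For an infinite-rank projection $P$,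
\begin{equation}\label{eq:complement}
P\notin\mathcal A\iff\text{there is }Q\in\mathcal A\text{ with }Q\ne P\text{ and }PQ\notin\mathcal K(H).
\end{equation}
The forward implication is maximality and the backward one is essential orthogonality. We compute the complexity of the sets involved.

The set $\{P:\operatorname{rank}P\le n\}$ is closed: if $P_m\to P$ strongly and $\xi_0,\dots,\xi_n$ are orthonormal in the range of $P$, then $P_m\xi_j\to\xi_j$, so the vectors $P_m\xi_0,\dots,P_m\xi_n$ are linearly independent for large $m$. Hence the finite-rank projections form a Borel set $\mathcal F$.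

Let $E_n$ be the projection onto $\operatorname{span}\{e_0,\dots,e_{n-1}\}$. An operator $T$ is compact if and only if for every $m\ge1$ there is $n$ with $\|T(I-E_n)\|\le1/m$. If the condition holds, $T$ is a norm limit of the finite-rank operators $TE_n$; if $T$ is compact, then $\|T(I-E_n)\|=\|(I-E_n)T^*\|\to0$, since $I-E_n\to0$ uniformly on the norm-compact closure of the image of the unit ball under $T^*$. The set $\{(P,Q):\|PQ(I-E_n)\|\le1/m\}$ is closed, because $P_j\to P$ and $Q_j\to Q$ imply $P_jQ_j\xi-PQ\xi=P_j(Q_j-Q)\xi+(P_j-P)Q\xi\to0$. So $\mathcal B=\{(P,Q):Q\ne P,\ PQ\notin\mathcal K(H)\}$ is Borel.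

By \eqref{eq:complement}, $\mathcal P(H)\setminus\mathcal A$ is the union of $\mathcal F$ and the image of the analytic set $\mathcal B\cap(\mathcal P(H)\times\mathcal A)$ under the first coordinate map. It is therefore analytic, and $\mathcal A$ is Borel by Souslin's theorem.
\end{proof}

\section{Construction of the classes}\label{sec:construction}

It remains to prove Proposition~\ref{prop:classes}.

\subsection{Flat vectors and factorization}\label{sub:flat}

Two simple candidates for $D_k$ show what is needed. Write $\mathbf 1_F$ for the indicator vector of $F$. The flat vectors $n_k^{-1/2}\mathbf 1_F$ with $|F|=n_k$ are almost orthogonal for different $k$: if $|F|=n_k$, $|F'|=n_j$ and $j<k$, the inner product is $|F\cap F'|/(n_jn_k)^{1/2}\le(n_j/n_k)^{1/2}$. But they miss every block subspace spanned by vectors with supports larger than $n_k$. The averages $n_k^{-1/2}\sum_{l\le n_k}a_l$ of arbitrary successive vectors $a_l\in V$ satisfy (D3) trivially. But the normalized flat vector on a set of $n_jn_k$ points is such an average both for $j$ and for $k$, so (D1) fails. The right classes lie in between: averages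 of $n_k$ successive vectors of a special kind, called atoms below, which behave like basis vectors and can be approximated in every block subspace.

To say what ``behave like basis vectors'' means we factor. For real $\psi,x\in c_{00}$ write $\psi(x)=\sum_r\psi(r)x(r)$. If $c=\sqrt{SS^*}$ and $c'=\sqrt{TT^*}$ with $S,S^*,T,T^*\ge0$ in $c_{00}$, then by the Cauchy--Schwarz inequality
\begin{equation}\label{eq:cs}
\langle c,c'\rangle=\sum_r\sqrt{S^*(r)T(r)}\,\sqrt{T^*(r)S(r)}\le\bigl(S^*(T)\,T^*(S)\bigr)^{1/2}.
\end{equation}
For the flat vectors above take $S=\frac{w_k}{n_k}\mathbf 1_F$, $S^*=\frac1{w_k}\mathbf 1_F$, $T=\frac{w_j}{n_j}\mathbf 1_{F'}$, $T^*=\frac1{w_j}\mathbf 1_{F'}$. Then $S^*(S)=T^*(T)=1$, whereas $S^*(T)\le w_j/w_k$ and $T^*(S)\le w_kn_j/(w_jn_k)$, and \eqref{eq:cs} recovers the bound $(n_j/n_k)^{1/2}$. So almost orthogonality in $\ell_2$ follows once a functional of weight $w_k$ is small on a vector built for the weight $w_j$. We now define a norm whose norming functionals are generated by exactly these weighted sums.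

\subsection{An auxiliary norm}

In this subsection and the next two, vectors and functionals are elements of the real space $c_{00}$, and $e_r^*$ is the $r$-th coordinate functional. For an interval $E\subseteq\omega$, $Ex$ is the restriction of $x$ to $E$. The \emph{hull} of a finite set is the smallest interval containing it, and the hull of $\emptyset$ is empty. Let $K=\bigcup_mK_m$, where $K_0=\{0\}\cup\{\pm e_r^*:r\in\omega\}$ and
\[
K_{m+1}=K_m\cup\Bigl\{\frac1{w_i}\sum_{r\le d}\varphi_r:\ i\ge1,\ d\le n_i,\ \varphi_r\in K_m,\ \varphi_1<\dots<\varphi_d\Bigr\}.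
\]
By induction on $m$, each $K_m$ is closed under restriction to intervals and under changes of signs of coordinates, and all coordinates of its members have modulus at most $1$. Define
\[
\|x\|_K=\sup_{\varphi\in K}\varphi(x),\qquad\|\psi\|_*=\sup\{|\psi(x)|:\|x\|_K\le1\}.
\]
Then $\|x\|_\infty\le\|x\|_K\le\|x\|_1$, so $\|e_r\|_K=1$ and $\|\psi\|_\infty\le\|\psi\|_*$. By sign invariance $\|x\|_K$ depends only on $|x|$, and $\|\varphi\|_*\le1$ for $\varphi\in K$. The norm is monotone: if $|x|\le|x'|$, then $\varphi(x)\le|\varphi|(|x'|)\le\|x'\|_K$ for $\varphi\in K$, since $|\varphi|\in K$.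

The basic property of the norm is that on $n_i$ successive pieces it is the $\ell_1$-sum of the norms up to the factor $w_i$:
\begin{equation}\label{eq:lower}
\sum_{r\le d}\|E_rx\|_K\le w_i\|x\|_K\qquad\text{for intervals }E_1<\dots<E_d,\ d\le n_i .
\end{equation}
Indeed, for arbitrary $\varphi_1,\dots,\varphi_d\in K$ the functional $\frac1{w_i}\sum_rE_r\varphi_r$ is in $K$, and its value at $x$ is $\frac1{w_i}\sum_r\varphi_r(E_rx)$; take suprema.

An \emph{$i$-functional} is a functional $\Psi=\frac1{w_i}\sum_{r\le d}\psi_r$ with $d\le n_i$, $\psi_1<\dots<\psi_d$ and $\|\psi_r\|_*\le1$. Every member of $K\setminus K_0$ is an $i$-functional for some $i$. For an $i$-functional,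
\begin{equation}\label{eq:ifunc}
\|\Psi\|_*\le1\qquad\text{and}\qquad\|\Psi\|_\infty\le1/w_i .
\end{equation}
The first bound follows from \eqref{eq:lower}, since $|\psi_r(x)|=|\psi_r(E_rx)|\le\|E_rx\|_K$ for $E_r$ the hull of $\operatorname{supp}\psi_r$; the second holds because the $\psi_r$ are disjointly supported with $\|\psi_r\|_\infty\le1$.

We shall use twice the following count. If $E_1<\dots<E_d$ are intervals, an interval that meets two of them, $E_r$ and $E_{r'}$ with $r<r'$, contains $\max E_r$. Hence
\begin{equation}\label{eq:cross}
\text{of any pairwise disjoint intervals, at most $d$ meet more than one of }E_1,\dots,E_d .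
\end{equation}

\subsection{Atoms and rapidly increasing sequences}

An $i$-functional takes a value at most $1/w_i$ on a basis vector. We want vectors $Z$ with long supports and the same behavior. A long average of successive vectors has it, because an $i$-functional can split only $n_i$ of the terms.

\begin{definition}\label{def:atom}
An \emph{$M$-atom} is a nonzero vector $u=\sqrt{Z^*Z}\in c_{00}$, given together with $Z,Z^*\ge0$ such that $\operatorname{supp}Z=\operatorname{supp}Z^*=\operatorname{supp}u$, $\|Z^*\|_*\le1$, and $Z=\frac1M\sum_{j\le M}Z_j$ with $Z_1<\dots<Z_M$, $Z_j\ge0$, $\|Z_j\|_K\le1$.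

A finite or infinite sequence $u_1<u_2<\cdots$ of $M_l$-atoms $u_l=\sqrt{Z_l^*Z_l}$ is a \emph{$k$-RIS} (rapidly increasing sequence) if $M_l\ge n_kw_k$ for all $l$, and if $M_{l'}\ge n_iw_i$ whenever $l<l'$, $i\ge1$ and $|\operatorname{supp}u_l|>w_i^{1/2}$.
\end{definition}

For an atom, $\|Z\|_\infty\le\|Z\|_K\le1$ and $\|Z^*\|_\infty\le1$, so $\|u\|_\infty\le1$, and $\|u\|^2=Z^*(Z)\le1$. Subsequences of a $k$-RIS are $k$-RIS. In the context of a RIS, $Z_l$ always denotes the factor of the $l$-th atom.

An $i$-functional is small on $Z$ for one of two reasons: $M$ is large compared with $n_iw_i$, or the support is small compared with $w_i$. For $i$ in between, neither applies. Rapid increase ensures that each $i$ is in between for at most one atom of the sequence.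

\begin{lemma}\label{lem:small}
Let $\Psi$ be an $i$-functional.
\begin{enumerate}
\item[(i)] If $u=\sqrt{Z^*Z}$ is an $M$-atom with $M\ge n_iw_i$, then $|\Psi(Z)|\le2/w_i$.
\item[(ii)] If $(u_l)$ is a $k$-RIS, for any $k$, then $|\Psi(Z_l)|\le w_i^{-1/2}$ for all $l$ with at most one exception, for which $|\Psi(Z_l)|\le1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $\Psi=\frac1{w_i}\sum_{r\le d}\psi_r$, let $E_r$ be the hull of $\operatorname{supp}\psi_r$, and let $Z=\frac1M\sum_jZ_j$ as in the definition. Then
\[
|\Psi(Z)|\le\frac1{w_iM}\sum_{j\le M}\sum_{r\le d}\|E_rZ_j\|_K .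
\]
If $Z_j=0$ or $\operatorname{ran}Z_j$ meets at most one $E_r$, the inner sum is at most $1$. By \eqref{eq:cross} there are at most $n_i$ other $j$, and for them the inner sum is at most $w_i$ by \eqref{eq:lower}. So $|\Psi(Z)|\le(M+n_iw_i)/(w_iM)\le2/w_i$.

(ii) By \eqref{eq:ifunc}, always $|\Psi(Z_l)|\le1$, and $|\Psi(Z_l)|\le\|\Psi\|_\infty\|Z_l\|_1\le|\operatorname{supp}u_l|/w_i$. Let $l_0$ be the first $l$ with $|\operatorname{supp}u_l|>w_i^{1/2}$. For $l<l_0$, and for all $l$ if there is no such $l_0$, the second bound is at most $w_i^{-1/2}$. For $l>l_0$ we have $M_l\ge n_iw_i$, and (i) gives $2/w_i\le w_i^{-1/2}$.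
\end{proof}

The sum of $n_k$ basis vectors has norm at least $n_k/w_k$, as the $k$-functional $\frac1{w_k}\sum e_r^*$ shows. The next lemma is an upper bound of the same order, valid for a RIS. The proof replaces each $Z_l$ by a basis vector, at the cost of a factor $2$ and of doubling the allowed number of pieces, and then counts.

\begin{lemma}\label{lem:ris}
If $(u_l)_{l\le n_k}$ is a $k$-RIS, then $\bigl\|\sum_{l\le n_k}Z_l\bigr\|_K\le4n_k/w_k$.
\end{lemma}

\begin{proof}
Let $L$ be the smallest set of functionals on $\mathbb R^{n_k}$ that contains $0$ and $e_1^*,\dots,e_{n_k}^*$ and contains $\frac1{w_i}\sum_{r\le d}\psi_r$ whenever $i\le k$, $d\le2n_i$ and $\psi_1,\dots,\psi_d\in L$ have pairwise disjoint supports. For $A\subseteq\{1,\dots,n_k\}$ write $Z_A=\sum_{l\in A}Z_l$.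

\emph{Reduction: for $\varphi\in K$ and $A\subseteq\{1,\dots,n_k\}$ there is $\psi\in L$ with $\operatorname{supp}\psi\subseteq A$ and $|\varphi(Z_A)|\le2\psi(\mathbf 1_A)$.} We use induction on the least $m$ with $\varphi\in K_m$, for all $A$ at once. If $A=\emptyset$ or $\varphi=0$, take $\psi=0$. If $\varphi=\pm e_r^*$, then $\varphi(Z_l)\ne0$ for at most one $l$, so $|\varphi(Z_A)|\le1$; take $\psi=e_l^*$ for any $l\in A$. Otherwise $\varphi=\frac1{w_i}\sum_{r\le d}\varphi_r$ with successive $\varphi_r\in K_{m-1}$ and $d\le n_i$.

If $i>k$, Lemma~\ref{lem:small}(ii) gives $|\varphi(Z_A)|\le1+n_kw_{k+1}^{-1/2}=2$; this is where $w_{k+1}=n_k^2$ is used. Take $\psi=e_l^*$ for any $l\in A$.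

If $i\le k$, let $E_r$ be the hull of $\operatorname{supp}\varphi_r$. Let $A_r$ be the set of $l\in A$ such that $\operatorname{ran}u_l$ meets $E_r$ and no other $E_{r'}$, and let $B$ be the set of $l\in A$ such that $\operatorname{ran}u_l$ meets at least two of the intervals. Then $\varphi(Z_A)=\frac1{w_i}\sum_r\varphi_r(Z_{A_r})+\sum_{l\in B}\varphi(Z_l)$. By \eqref{eq:cross}, $|B|\le n_i$. For $l\in B$ we have $|\varphi(Z_l)|\le2/w_i$ by Lemma~\ref{lem:small}(i), since $M_l\ge n_kw_k\ge n_iw_i$. Let $\psi_r\in L$ be given by induction for $(\varphi_r,A_r)$. The functional $\psi=\frac1{w_i}\bigl(\sum_r\psi_r+\sum_{l\in B}e_l^*\bigr)$ has at most $2n_i$ disjointly supported pieces, so $\psi\in L$, and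
\[
|\varphi(Z_A)|\le\frac1{w_i}\sum_r2\psi_r(\mathbf 1_{A_r})+\frac{2|B|}{w_i}=2\psi(\mathbf 1_A).
\]

\emph{Counting: the coordinates of any $\psi\in L$ have sum at most $2n_k/w_k$.} The construction of $\psi$ is recorded by a finite rooted tree. Each inner vertex carries a weight $w_i$ with $i\le k$ and has at most $2n_i$ children; each leaf carries $0$ or some $e_l^*$. All coefficients are nonnegative, so the support of a functional is the set of labels $l$ of the leaves of its tree, and disjointness of supports makes these labels distinct. Thus $\psi=\sum_lc_le_l^*$, where $1/c_l$ is the product of the weights on the way from the root to the leaf $l$. The leaves with $c_l\le1/w_k$ contribute at most $n_k/w_k$. If $c_l>1/w_k=2^{-a_k}$, then all weights on the way are $w_i$ with $i<k$, so every ancestor of the leaf has at most $b=2n_{k-1}$ children; and the leaf has depth less than $a_k$, because every weight is at least $2$. At depth $j$ there are at most $b^j$ such vertices, so there are at most $\sum_{j<a_k}b^j\le b^{a_k}=n_k/w_k$ such leaves, each with $c_l\le1$. The last equality is the definition \eqref{eq:param}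 of $n_k$.

The two steps, with $A=\{1,\dots,n_k\}$, give $\varphi(Z_A)\le4n_k/w_k$ for all $\varphi\in K$.
\end{proof}

Let $\mathcal C_k$ be the set of vectors $c=n_k^{-1/2}\sum_{l\le n_k}u_l$ with $(u_l)_{l\le n_k}$ a $k$-RIS. Since the $u_l$ are disjointly supported, $c\ge0$, $\|c\|\le1$ and $\|c\|_\infty\le n_k^{-1/2}$. The computation for flat vectors now goes through.

\begin{lemma}\label{lem:orth}
If $j<k$, $c\in\mathcal C_k$ and $c'\in\mathcal C_j$, then $\langle c,c'\rangle\le3w_j^{-1/2}$.
\end{lemma}

\begin{proof}
Let $c$ come from the $k$-RIS with factors $Z_l,Z_l^*$ and $c'$ from the $j$-RIS with factors $\tilde Z_l,\tilde Z_l^*$. Put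
\[
S=\frac{w_k}{n_k}\sum_{l\le n_k}Z_l,\quad S^*=\frac1{w_k}\sum_{l\le n_k}Z_l^*,\quad T=\frac{w_j}{n_j}\sum_{l\le n_j}\tilde Z_l,\quad T^*=\frac1{w_j}\sum_{l\le n_j}\tilde Z_l^* .
\]
By disjointness of supports $SS^*=n_k^{-1}\sum_lZ_lZ_l^*=c^2$, and likewise $TT^*=c'^2$. The functional $T^*$ is a $j$-functional, so $T^*(S)\le\|S\|_K\le4$ by \eqref{eq:ifunc} and Lemma~\ref{lem:ris}. The functional $S^*$ is a $k$-functional, so Lemma~\ref{lem:small}(ii) applied to the $j$-RIS and \eqref{eq:growth} give
\[
S^*(T)\le\frac{w_j}{n_j}\bigl(1+n_jw_k^{-1/2}\bigr)=\frac{w_j}{n_j}+\frac{w_j}{w_k^{1/2}}\le\frac1{w_j}+\frac1{w_j}.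
\]
By \eqref{eq:cs}, $\langle c,c'\rangle^2\le8/w_j$.
\end{proof}

\subsection{Atoms in every block subspace}

First, every nonnegative unit vector $\sqrt g$ factors as $\sqrt{X^*X}$ through the two unit balls. The factor $X$ is found by maximizing a logarithmic functional.

\begin{lemma}\label{lem:factor}
Let $g\in c_{00}$, $g\ge0$, $\|g\|_1=1$, $\Omega=\operatorname{supp}g$. Call $f\in c_{00}$ \emph{feasible for $g$} if $f\ge0$, $\operatorname{supp}f\subseteq\Omega$ and $\|f\|_K\le1$. Then
\[
\Phi(g)=\max\Bigl\{\sum_\Omega g\log f:\ f\text{ feasible for }g\Bigr\}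
\]
is finite and attained at some feasible $X$ with $\operatorname{supp}X=\Omega$, and the functional $X^*$ equal to $g/X$ on $\Omega$ and to $0$ elsewhere satisfies $\|X^*\|_*\le1$.
\end{lemma}

\begin{proof}
The feasible set is a closed subset of $[0,1]^\Omega$, hence compact. The function $f\mapsto\sum_\Omega g\log f$ is upper semicontinuous with values in $[-\infty,0]$, and it is finite at the feasible vector $|\Omega|^{-1}\mathbf 1_\Omega$. So the maximum is finite and attained at some $X$, which must be strictly positive on $\Omega$. If $f$ is feasible, so is $(1-\lambda)X+\lambda f$ for $0\le\lambda\le1$, and the derivative of $\sum_\Omega g\log((1-\lambda)X+\lambda f)$ at $\lambda=0^+$, which is $\sum_\Omega g(f-X)/X=X^*(f)-1$, is at most $0$. For arbitrary $x$ with $\|x\|_K\le1$ the vector $|x|\mathbf 1_\Omega$ is feasible by monotonicity, so $|X^*(x)|\le X^*(|x|\mathbf 1_\Omega)\le1$.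
\end{proof}

An atom requires more: the factor must be an average of $M$ successive vectors of norm at most $1$. Suppose $g=\frac1M\sum_{j\le M}g_j$ with successive $g_j\ge0$, $\|g_j\|_1=1$, and let $X_j$ be a maximizer for $g_j$. The natural candidate is $Z=\frac1M\sum_jX_j$. It is feasible for $g$, and $Z=\frac1MX_j$ on $\operatorname{supp}g_j$, so its \emph{defect} is
\begin{equation}\label{eq:defect}
0\le d=\Phi(g)-\sum g\log Z=\Phi(g)+\log M-\frac1M\sum_{j\le M}\Phi(g_j).
\end{equation}

\begin{example}\label{ex:extremes}
Replace $\|\cdot\|_K$ by one of the two norms that bound it. For $\|\cdot\|_1$ the maximizer is $X=g$, since $\sum g\log(f/g)\le\sum g(f/g-1)\le0$; then $Z=\frac1M\sum_jg_j=g$ and $d=0$. For $\|\cdot\|_\infty$ the maximizer is $\mathbf 1_\Omega$, all values of $\Phi$ are $0$, and $d=\log M$. In this case $M$-atoms cannot approximate unit vectors at all, since $\|u\|^2=Z^*(Z)\le\|Z\|_\infty\le1/M$. So the defect measures the distance from $\ell_1$-behavior.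
\end{example}

By \eqref{eq:lower} our norm loses only a factor $w_i$ against $\ell_1$ over $n_i$ pieces. If we average $M$ at a time through $m\approx\log n_i/\log M$ levels, the defects add up to at most $\log w_i$. Since $\log w_i/\log n_i\to0$, the defect is small somewhere.

\begin{lemma}\label{lem:atoms}
Let $y_0<y_1<\cdots$ be in $V$, $M\ge2$, $\delta>0$ and $q_0\in\omega$. There are a finite nonempty set $G\subseteq[q_0,\infty)$ and an $M$-atom $u$ with $\operatorname{supp}u=\operatorname{supp}a$ and $\bigl\||a|-u\bigr\|\le\delta$, where $a=|G|^{-1/2}\sum_{q\in G}y_q$.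
\end{lemma}

\begin{proof}
Choose $i$ so large that $n_i\ge M$ and $2\log M\log2\le\delta^2\log(2n_{i-1})$. Let $m=\lfloor\log n_i/\log M\rfloor\ge1$ and $N=M^m\le n_i$. Since $\lfloor\lambda\rfloor\ge\lambda/2$ for $\lambda\ge1$, and $\log w_i=a_i\log2$, $\log n_i\ge a_i\log(2n_{i-1})$, we have
\begin{equation}\label{eq:ratio}
\frac{\log w_i}m\le\frac{2\log M\,\log w_i}{\log n_i}\le\frac{2\log M\,\log2}{\log(2n_{i-1})}\le\delta^2 .
\end{equation}
Let $G_0=\{q_0,\dots,q_0+N-1\}$. For $0\le j\le m$ cut $G_0$ into $M^j$ consecutive groups of size $M^{m-j}$, the groups of \emph{level} $j$. A group of level $j<m$ is the union of $M$ groups of level $j+1$, its \emph{children}. Let $h_q=|y_q|^2$, so that $\|h_q\|_1=1$. For a group $G$ let $g_G=|G|^{-1}\sum_{q\in G}h_q$ and let $X_G$ be a maximizer for $g_G$. For $G$ of level less than $m$, $g_G$ is the average of the $g_{G'}$ over the children $G'$; let $Z_G$ be the average of the $X_{G'}$ and $d_G$ the defect \eqref{eq:defect}.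

Let $\Phi_j$ be the average of $\Phi(g_G)$ over the groups of level $j$. By \eqref{eq:defect} the average of $d_G$ over level $j$ is $\Phi_j+\log M-\Phi_{j+1}$. Summing over $j<m$,
\begin{equation}\label{eq:telescope}
\sum_{j<m}\operatorname{avg}_{\text{level }j}d_G=\Phi(g_{G_0})+\log N-\frac1N\sum_{q\in G_0}\Phi(h_q).
\end{equation}
To bound the right side let $X=X_{G_0}$, $E_q=\operatorname{ran}y_q$ and $\nu_q=\|E_qX\|_K>0$. Then $\sum_{q\in G_0}\nu_q\le w_i$ by \eqref{eq:lower}, as $N\le n_i$. The vector $\nu_q^{-1}E_qX$ has support $\operatorname{supp}h_q$ and is feasible for $h_q$, so $\sum h_q\log X\le\Phi(h_q)+\log\nu_q$. By concavity of the logarithm,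
\[
\Phi(g_{G_0})=\frac1N\sum_{q\in G_0}\sum h_q\log X\le\frac1N\sum_{q\in G_0}\bigl(\Phi(h_q)+\log\nu_q\bigr)\le\frac1N\sum_{q\in G_0}\Phi(h_q)+\log\frac{w_i}N .
\]
So \eqref{eq:telescope} is at most $\log w_i$. It is a sum of $m$ averages, hence some group $G$ of level less than $m$ has $d_G\le(\log w_i)/m\le\delta^2$ by \eqref{eq:ratio}.

Fix this $G$. Put $g=g_G$, $Z=Z_G$, $Z^*=X_G^*=g/X_G$ and $\rho=Z/X_G>0$ on $\operatorname{supp}g$. By Lemma~\ref{lem:factor}, $u=\sqrt{Z^*Z}=\sqrt{g\rho}$ is an $M$-atom with support $\operatorname{supp}g$. We have $\sum g\rho=Z^*(Z)\le1$ and $\sum g\log\rho=\sum g\log Z-\Phi(g)=-d_G$. From $\log\rho=2\log\sqrt\rho\le2(\sqrt\rho-1)$ we get $(\sqrt\rho-1)^2=\rho-1-2(\sqrt\rho-1)\le\rho-1-\log\rho$. Therefore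
\[
\|u-\sqrt g\|^2=\sum g(\sqrt\rho-1)^2\le\sum g\rho-1-\sum g\log\rho\le d_G\le\delta^2 .
\]
Finally $|a|^2=|G|^{-1}\sum_{q\in G}|y_q|^2=g$, so $\sqrt g=|a|$.
\end{proof}

\subsection{Proof of Proposition~\ref{prop:classes}}

The sets $\mathcal C_k$ consist of nonnegative vectors, and atoms are available only approximately. Both points are absorbed in the definition. Let $\zeta_k=\frac12w_k^{-1/2}$ and
\[
D_k=\bigl\{v\in V:\ \bigl\||v|-c\bigr\|\le\zeta_k\text{ for some }c\in\mathcal C_k\bigr\}.
\]

(D1) Let $j<k$, and let $c\in\mathcal C_k$, $c'\in\mathcal C_j$ witness $v\in D_k$, $v'\in D_j$. By Lemma~\ref{lem:orth} and $\|c\|\le1$,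
\[
|\langle v,v'\rangle|\le\langle|v|,|v'|\rangle=\langle c,c'\rangle+\langle|v|-c,|v'|\rangle+\langle c,|v'|-c'\rangle\le3w_j^{-1/2}+\zeta_k+\zeta_j\le4w_j^{-1/2}.
\]

(D2) If $c$ witnesses $v\in D_k$, then $\|v\|_\infty\le\|c\|_\infty+\zeta_k\le n_k^{-1/2}+\frac12w_k^{-1/2}\le2w_k^{-1/2}$.

(D3) We choose $a_l\in V\cap\operatorname{span}\{y_q\}$ and $M_l$-atoms $u_l$ inductively. At step $l$ take $M_l\ge n_kw_k$ with $M_l\ge n_iw_i$ for all $i$ such that $w_i^{1/2}<|\operatorname{supp}u_{l'}|$ for some $l'<l$; there are only finitely many such $i$. Apply Lemma~\ref{lem:atoms} with $M=M_l$, $\delta=\zeta_k$ and $q_0$ larger than all indices used so far. This gives $a_1<a_2<\cdots$ and an infinite $k$-RIS $(u_l)$ with $\operatorname{supp}u_l=\operatorname{supp}a_l$ and $\bigl\||a_l|-u_l\bigr\|\le\zeta_k$. If $|F|=n_k$, then $(u_l)_{l\in F}$ is a $k$-RIS, so $c=n_k^{-1/2}\sum_{l\in F}u_l\in\mathcal C_k$. The vector $v=n_k^{-1/2}\sum_{l\in F}a_l$ is in $V$, and by disjointness of supports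
\[
\bigl\||v|-c\bigr\|^2=n_k^{-1}\sum_{l\in F}\bigl\||a_l|-u_l\bigr\|^2\le\zeta_k^2 .
\]
Hence $v\in D_k$. This proves Proposition~\ref{prop:classes} and completes the proofs of Theorems~\ref{thm:main} and~\ref{thm:closed}. \qed

\begin{thebibliography}{1}

\bibitem{source}
\texttt{http://www.math.cornell.edu/\~{}ismythe/Set\_theory\_projections.pdf}

\end{thebibliography}
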